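# A reflexive space whose only spreading model is an Orlicz sequence basis

## 1. "Only one spreading model, so it must be $\ell_p$": testing the guess

Suppose that, after passing to subsequences and looking far out, all normalized weakly null sequences of a reflexive space look alike. The guess is that they then look like the unit vector basis of some $\ell_p$ or of $c_0$. These notes test the guess, see how much of it is true, and then refute it. First we make it precise.

Scalars are real. For $f,g\in c_{00}$ we write $f<g$ if $\max\operatorname{supp}f<\min\operatorname{supp}g$; $f|_A$ is the restriction of $f$ to $A\subset\mathbb N$; $(e_i)$ is the unit vector basis of $c_{00}$; and $f(x)=\sum f_ix_i$. For $p=\infty$ we read "$\ell_p$" as $c_0$, $\|\cdot\|_p$ as the sup norm, and $1/p$ as $0$. A block sequence $(x_n)$ is a sequence of nonzero vectors in $c_{00}$ with $x_1<x_2<\cdots$.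

**Definition (spreading model).** Every normalized sequence in a Banach space has a subsequence $(y_n)$ such that for all $k$ and all $a\in\mathbb R^k$ the iterated limit
$$\lim_{n_1\to\infty}\lim_{n_2\to\infty}\cdots\lim_{n_k\to\infty}\Big\|\sum_{i=1}^k a_i y_{n_i}\Big\| \tag{1}$$
exists. It defines a seminorm $\|\sum a_ie_i\|$ on $c_{00}$. If $(y_n)$ is normalized and weakly null it is a norm, and $(e_i)$ with this norm is the spreading model generated by $(y_n)$.

Passing to a subsequence of $(y_n)$ does not change the limits (1).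

**Definition (equivalence, $SP_w$).** Two sequences $(e_i)$, $(f_i)$ are $C$-equivalent ($C\ge1$) if $C^{-1}\|\sum a_ie_i\|\le\|\sum a_if_i\|\le C\|\sum a_ie_i\|$ for all $a\in c_{00}$, and equivalent if this holds for some $C$. For an infinite-dimensional reflexive space $X$, $SP_w(X)$ is the set of spreading models generated by normalized weakly null sequences in $X$, with equivalent ones identified. It is stabilized with respect to cardinality if $\operatorname{card}SP_w(Y)=\operatorname{card}SP_w(X)$ for every infinite-dimensional subspace $Y$.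

**Question.** Let $X$ be infinite-dimensional and reflexive, $SP_w(X)$ stabilized with respect to cardinality, and $\operatorname{card}SP_w(X)=1$. Must the spreading models be equivalent to the unit vector basis of $\ell_p$ for some $1\le p<\infty$, or of $c_0$?

The guess "yes" is supported by the following result, which we may use.

**Known result.** If there is one constant $C$ such that all spreading models generated by normalized weakly null sequences in $X$ are $C$-equivalent to each other, then they are equivalent to the basis of $\ell_p$ for some $1\le p<\infty$ or of $c_0$.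

So the guess would follow if "all equivalent" implied "uniformly equivalent". To compute examples we need two simple tools. The first is the classical gliding hump argument of Bessaga and Pełczyński: in a space with a basis, every normalized weakly null sequence has a subsequence $(y_n)$ for which there is a normalized block sequence $(x_n)$ of the basis with $\|y_n-x_n\|\to0$. The second is the following.

**Fact 1 (interval rule).** Let $(y_n)$ generate the spreading model $(\tilde e_i)$, let $\|y_n-x_n\|\to0$, and let $a\in\mathbb R^k$. If $\alpha\le\|\sum a_ix_{n_i}\|\le\beta$ whenever $n_0\le n_1<\dots<n_k$, then $\alpha\le\|\sum a_i\tilde e_i\|\le\beta$.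

*Proof.* Given $\varepsilon>0$, there is $n_0'\ge n_0$ with $\|y_n-x_n\|\,\|a\|_1\le\varepsilon$ for $n\ge n_0'$. Then $\|\sum a_iy_{n_i}\|\in[\alpha-\varepsilon,\beta+\varepsilon]$ for all $n_0'\le n_1<\dots<n_k$. The limit over $n_k$, then over $n_{k-1}$, and so on, stays in this closed interval. Let $\varepsilon\to0$. $\square$

We did not claim that $(x_n)$ itself has iterated limits: for fixed $n_1$ the error $y_{n_1}-x_{n_1}$ does not go away in the inner limits. Fact 1 avoids the issue.

**Test 1: $X=\ell_p$, $1<p<\infty$.** A normalized block sequence satisfies $\|\sum a_ix_{n_i}\|_p=\|a\|_p$. By the gliding hump and Fact 1 every spreading model is the $\ell_p$ basis. The guess is right here.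

**Test 2: $X=\ell_2\oplus\ell_3$.** The sequences $(e_n,0)$ and $(0,e_n)$ generate the bases of $\ell_2$ and $\ell_3$. These are not equivalent, since $\|\sum_{i\le n}e_i\|$ is $n^{1/2}$ and $n^{1/3}$ respectively. The hypothesis fails, and the guess is not touched.

**Test 3: an Orlicz sequence space.** Try a symmetric basis which is not $\ell_p$. Put
$$M(t)=t^2L(t),\quad L(t)=1-\tfrac12\log t\quad(0<t\le1),\qquad M(0)=0.$$
Then $M(1)=1$, $M>0$ on $(0,1]$, and $M''(t)=\frac12-\log t>0$, so $M$ is convex; being convex with $M(0)=0$ and positive elsewhere, it is strictly increasing. With $u=-\frac12\log s$, $w=-\frac12\log t$, the inequality $1+u+w\le(1+u)(1+w)$ gives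
$$M(st)\le M(s)M(t)\qquad(s,t\in[0,1]).\tag{2}$$

**Definition (Orlicz norm).** $\|a\|_M=\inf\{\rho>0:\ |a_i|\le\rho\ \forall i,\ \sum_iM(|a_i|/\rho)\le1\}$ for $a\in c_{00}$.

The set $\{a:|a_i|\le1,\ \sum M(|a_i|)\le1\}$ is convex and symmetric, and closed in each $\mathbb R^n$ by continuity of $M$; it is the unit ball:
$$\|a\|_M\le1\iff |a_i|\le 1\ \forall i\ \text{ and }\ \sum_iM(|a_i|)\le1.\tag{3}$$
The norm is 1-unconditional and symmetric, $\|e_i\|_M=1$, and with $\lambda(n)=\|\sum_{i\le n}e_i\|_M$ we have
$$M(1/\lambda(n))=1/n,\qquad\text{here: }\ \lambda(n)^2=n\,L(1/\lambda(n))=n\big(1+\tfrac12\log\lambda(n)\big).\tag{4}$$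
So $\lambda(n)\to\infty$, then $\lambda(n)/\sqrt n\to\infty$, while $\lambda(n)\le n$ gives $\lambda(n)^2\le n(1+\frac12\log n)$. Hence the basis is not equivalent to $c_0$ or to any $\ell_r$: $\lambda(n)$ is unbounded, it is not $O(n^{1/r})$ for $r\ge2$, and it is $o(n^{1/r})$ for $r<2$.

Let $H$ be the completion of $(c_{00},\|\cdot\|_M)$. The unit vectors satisfy $\|\sum a_ie_{n_i}\|_M=\|a\|_M$. Normalized blocks $x_1<x_2<\cdots$ in $H$ are weakly null: by (2), $\sum_{j\le k}\sum_iM(|x_j(i)|/\lambda(k))\le\sum_{j\le k}M(1/\lambda(k))=1$, so any $k$ of them have a sum of norm at most $\lambda(k)$. If $f\in H^*$ had $f(x_j)\ge\varepsilon$ for infinitely many $j$, then $k\varepsilon\le\|f\|\lambda(k)$ for all $k$, which contradicts $\lambda(k)/k\to0$; the same applies to $-f$. So $(e_n)$ generates $\|\cdot\|_M$ as a spreading model. But there are also flat blocks.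

**Lemma 2 (flat blocks).** Let $x_j=\lambda(n_j)^{-1}1_{D_j}$ with pairwise disjoint $D_j$, $|D_j|=n_j$. For fixed $b\in\mathbb R^k$, $\|\sum_{j\le k}b_jx_j\|_M\to\|b\|_2$ as $\min_jn_j\to\infty$.

*Proof.* Let all $b_j\ne0$ and $\rho>0$. For large $n_j$ we have $|b_j|\le\rho\lambda(n_j)$, and since $n_j=\lambda(n_j)^2/L(1/\lambda(n_j))$ by (4),
$$\sum_jn_jM\Big(\frac{|b_j|}{\rho\lambda(n_j)}\Big)=\sum_j\frac{|b_j|^2}{\rho^2}\cdot\frac{L\big(|b_j|/(\rho\lambda(n_j))\big)}{L\big(1/\lambda(n_j)\big)} .$$
The last quotient is $\big(1+\frac12\log\lambda(n_j)-\frac12\log(|b_j|/\rho)\big)/\big(1+\frac12\log\lambda(n_j)\big)\to1$. So the sum tends to $\|b\|_2^2/\rho^2$, which is $<1$ for $\rho>\|b\|_2$ and $>1$ for $\rho<\|b\|_2$. By (3) the norm tends to $\|b\|_2$. $\square$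

Hence flat blocks $x_1<x_2<\cdots$ with $n_j\to\infty$ generate $\ell_2$, $\operatorname{card}SP_w$-type uniqueness fails in $H$, and the guess survives again. Keep the reason in mind: the basis looks like $\ell_M$, the flat blocks look like $\ell_2$.

The guess is nevertheless false. We first follow the natural attempt to prove it as far as it goes.

## 2. Joint limits, spreading and suppression

Iterated limits are awkward to approximate. We therefore use a stronger kind of limit. For a bounded sequence $(y_n)$ and $a\in\mathbb R^k$, say that the joint limit exists and equals $\ell$ if for every $\varepsilon>0$ there is $n_0$ with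
$$\Big|\,\Big\|\sum_{i\le k}a_iy_{n_i}\Big\|-\ell\,\Big|\le\varepsilon\qquad\text{whenever } n_0\le n_1<\dots<n_k .$$
A joint limit survives passage to a subsequence, and also changing finitely many terms.

**Fact 3 (Brunel–Sucheston).** Every bounded sequence has a subsequence along which the joint limits exist for all $k$ and all $a\in\mathbb R^k$.

*Proof.* Fix $a\in\mathbb R^k$. The function $F(n_1,\dots,n_k)=\|\sum a_iy_{n_i}\|$ on $k$-subsets of $\mathbb N$ takes values in some $[0,R]$. Cut $[0,R]$ into finitely many intervals of length at most $1/m$. By Ramsey's theorem every infinite index set contains an infinite subset all of whose $k$-subsets have $F$ in one of the intervals. Do this for $m=1,2,\dots$ with decreasing index sets and take a diagonal set; along it the joint limit for $a$ exists. A second diagonal argument handles all rational vectors $a$ of all lengths. Since $F$ changes by at most $\sup\|y_n\|\,\|a-a'\|_1$ when $a$ is replaced by $a'$, the values for a general $a$ satisfy the Cauchy condition, and the joint limit exists. $\square$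

**Fact 4.** (a) If $(y_n)$ generates the spreading model $(e_i)$, then along a subsequence all joint limits exist and equal $\|\sum a_ie_i\|$. (b) If $(z_n)$ is normalized and weakly null and all joint limits exist, then the function "joint limit" is the norm of a spreading model, generated by a subsequence of $(z_n)$.

*Proof.* If, along some sequence, both the joint limit $\ell$ and the iterated limit exist, they agree: for $n_1\ge n_0$ all values lie in $[\ell-\varepsilon,\ell+\varepsilon]$, hence so does the iterated limit. For (a) pass to a subsequence by Fact 3; the iterated limits are unchanged. For (b) pass to a subsequence along which the iterated limits (1) exist; the joint limits are unchanged. $\square$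

**Fact 5.** Let $N(a)=\|\sum a_ie_i\|$ be the norm of a spreading model generated by a normalized weakly null sequence. (a) Spreading: inserting or deleting zero coordinates in $a$ does not change $N(a)$. (b) Suppression 1-unconditionality: replacing some coordinates of $a$ by $0$ does not increase $N(a)$. In particular $\|a\|_\infty\le N(a)$.

*Proof.* Let $(y_n)$ be a generating sequence with joint limits. (a) A zero coefficient makes its index irrelevant. (b) It suffices to suppress one coordinate $j\le k$. Let $\varepsilon>0$ and $n_0$ be such that $\|\sum a_iy_{n_i}\|\le N(a)+\varepsilon$ for $n_0\le n_1<\dots<n_k$. Choose $n_0\le n_1<\dots<n_{j-1}$. By Mazur's theorem the weakly null sequence $(y_n)_{n>n_{j-1}}$ (or $(y_n)_{n\ge n_0}$ if $j=1$) has a finite convex combination $\sum_r\theta_ry_{m_r}$ of norm at most $\varepsilon$. Choose $n_{j+1}<\dots<n_k$ beyond all $m_r$. Averaging the $j$-th index,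
$$\Big\|\sum_{i\ne j}a_iy_{n_i}+a_j\sum_r\theta_ry_{m_r}\Big\|\le\sum_r\theta_r\Big\|\sum_{i\ne j}a_iy_{n_i}+a_jy_{m_r}\Big\|\le N(a)+\varepsilon .$$
So $\|\sum_{i\ne j}a_iy_{n_i}\|\le N(a)+\varepsilon+|a_j|\varepsilon$. As $n_0$ can be taken arbitrarily large and $\varepsilon$ arbitrarily small, the claim follows. The last statement: suppress all coordinates but one. $\square$

## 3. A uniform upper constant

In view of the Known result, the sensible plan is to prove that the equivalence constants are automatically uniform. Half of this works, and it has consequences which we collect in a theorem.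

**Theorem B.** Let $X$ be reflexive, infinite-dimensional, $\operatorname{card}SP_w(X)=1$, let $(e_i)$ be one of its spreading models, and $\lambda(n)=\|\sum_{i=1}^ne_i\|$. Then:

1. There is $C\ge1$ with $\|\sum a_ig_i\|\le C\|\sum a_ie_i\|$ for every spreading model $(g_i)$ generated by a normalized weakly null sequence in $X$ and every $a\in c_{00}$.
2. $\frac1p:=\lim_n\frac{\log\lambda(n)}{\log n}\in[0,1]$ exists, $\lambda(n)\ge C^{-1}n^{1/p}$, and $(e_i)$ dominates the basis of $\ell_p$ ($c_0$ if $p=\infty$): $\|a\|_p\le2C\|\sum a_ie_i\|$.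
3. If $p=1$, then $(e_i)$ is equivalent to the $\ell_1$ basis. For every $p\in(1,\infty]$ there is such an $X$ with exponent $p$ whose spreading model is not equivalent to $\ell_r$ ($1\le r<\infty$) or $c_0$.

Write $N(a)=\|\sum a_ie_i\|$ throughout. Part 1 is proved now by gluing bad sequences together and using Baire's theorem.

**Step 1: bring countably many bad sequences into one family.** Suppose Part 1 fails. Then for each $n$ there are a normalized weakly null sequence $(x^n_j)_j$ generating a spreading model $(g^n_i)$ and a vector $a^n\in c_{00}$ with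
$$\Big\|\sum_ia_i^ng_i^n\Big\|>n\,N(a^n).\tag{5}$$
For $t\in\ell_1$ let $y^t_j=\sum_nt_nx^n_j$. The sequence $(y_j^t)_j$ is weakly null, because the tails $\sum_{n>m}t_nx_j^n$ are small uniformly in $j$.

**Step 2: make all joint limits exist along one index set.** Let $\Delta=\{t^1,t^2,\dots\}$ be dense in $\ell_1$. By Fact 3 choose infinite sets $I_1\supset I_2\supset\cdots$ such that along $I_m$ all joint limits of $(y_j^{t^m})_j$ exist, and let $I$ be a diagonal set. Since $I\setminus I_m$ is finite, along $I$ the joint limits exist for all $t\in\Delta$. For arbitrary $t,t'$ and every tuple of indices,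
$$\Big|\,\Big\|\sum_ia_iy^t_{j_i}\Big\|-\Big\|\sum_ia_iy^{t'}_{j_i}\Big\|\,\Big|\le\|t-t'\|_1\|a\|_1 .\tag{6}$$
This bound is uniform over tuples. So, approximating $t$ by $t'\in\Delta$, the values for $t$ satisfy the Cauchy condition as $j_1\to\infty$, and the joint limit
$$N_t(a)=\lim_{\substack{j_1\to\infty,\ j_1<\dots<j_k\\ j_i\in I}}\Big\|\sum_{i\le k}a_iy^t_{j_i}\Big\|$$
exists for all $t\in\ell_1$ and all $a$. (With iterated limits this approximation would not be available, since the diagonal set controls a fixed $j_1$ for only finitely many $t^m$.) For fixed $a$, $t\mapsto N_t(a)$ is a seminorm on $\ell_1$ with $N_t(a)\le\|t\|_1\|a\|_1$, hence continuous.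

**Step 3: identify $N_t$ as a multiple of a spreading model.** Fix $t$ and let $\rho=\lim_{j\in I}\|y^t_j\|=N_t(e_1)$. If $\rho=0$, then $N_t\equiv0$. If $\rho>0$, consider $z_j=y_j^t/\|y_j^t\|$ for the $j\in I$ with $y_j^t\neq0$ (all but finitely many). Since $|1/\|y^t_j\|-1/\rho|\,\|y_j^t\|\to0$, the joint limits of $(z_j)$ exist and equal $N_t(a)/\rho$. By Fact 4(b), $N_t/\rho$ is the norm of a spreading model generated by a subsequence of $(z_j)$, and this subsequence is normalized and weakly null. As $\operatorname{card}SP_w(X)=1$, it is equivalent to $(e_i)$. In both cases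
$$\sup_{a\ne0}N_t(a)/N(a)<\infty .\tag{7}$$

**Step 4: Baire.** The sets $A_m=\{t\in\ell_1:N_t(a)\le mN(a)\ \forall a\}$ are closed and by (7) cover $\ell_1$. So some $A_m$ contains a ball of center $t_0$ and radius $r>0$, which we may take closed. For $\|u\|_1\le1$, subadditivity gives
$$rN_u(a)=N_{ru}(a)\le N_{t_0+ru}(a)+N_{t_0}(a)\le2mN(a).\tag{8}$$
Take for $u$ the $n$-th unit vector of $\ell_1$. Then $y^u_j=x^n_j$, and as in the proof of Fact 4 the joint limits $N_u(a)$ agree with the iterated limits, so $N_u(a)=\|\sum a_ig_i^n\|$. With $a=a^n$, (5) and (8) give $nN(a^n)<\frac{2m}rN(a^n)$ for all $n$. This is a contradiction, which proves Part 1. The constant may be enlarged so that $C\ge1$. $\square$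

**Where the plan stops.** For a uniform lower constant one would look at the closed sets $B_m=\{t:N_t(a)\ge m^{-1}N(a)\ \forall a\}$. They cover $\{t:N_t\not\equiv0\}$, and Baire's theorem again yields a ball inside some $B_m$. But in (8) we passed from the ball to the unit vectors by subadditivity, and that goes one way only: lower bounds for $N_{t_0+ru}$ and $N_{t_0}$ say nothing about $N_u$. Section 5 shows that the lower half is not merely hard to reach.

## 4. The one-sided tensor inequality and the exponent

We prove Part 2 of Theorem B. For $a\in\mathbb R^m$, $b\in\mathbb R^k$ let $b\otimes a\in\mathbb R^{km}$ be the vector $(b_ja_i)$ in lexicographic order of $(j,i)$, that is, $k$ consecutive copies of $a$, the $j$-th multiplied by $b_j$. For instance $(b_1,b_2)\otimes(1,1)=(b_1,b_1,b_2,b_2)$.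

**Step 1: blocks of a generating sequence give the tensor inequality.** Let $a\in\mathbb R^m$, $a\ne0$, and let $(y_n)$ generate $(e_i)$ with joint limits (Fact 4(a)). Put $z_j=\sum_{i\le m}a_iy_{jm+i}$. This sequence is weakly null and $\|z_j\|\to N(a)$. The indices $j_lm+i$ ($1\le i\le m$) increase lexicographically in $(l,i)$, so the joint limit of $\|\sum_lb_lz_{j_l}\|$ is $N(b\otimes a)$. As in Step 3 of Section 3, the normalized sequence $z_j/\|z_j\|$ has joint limits $N(b\otimes a)/N(a)$, and by Fact 4(b) this is the norm of a spreading model in $X$. Part 1 gives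
$$N(b\otimes a)\le C\,N(a)N(b)\qquad(a,b\in c_{00}).\tag{9}$$

**Step 2: the exponent exists.** By (9), $\mu=C\lambda$ satisfies $\mu(nm)\le\mu(n)\mu(m)$. By suppression it is nondecreasing, and $1\le\mu(n)\le Cn$. Fix $n_0\ge2$. If $n_0^u\le n<n_0^{u+1}$ with $u\ge1$, then $\mu(n)\le\mu(n_0)^{u+1}$, so
$$\frac{\log\mu(n)}{\log n}\le\frac{u+1}u\cdot\frac{\log\mu(n_0)}{\log n_0}.$$
Hence the $\limsup$ of the left side is at most $\log\mu(n_0)/\log n_0$ for each $n_0\ge2$. Therefore
$$\lim_n\frac{\log\mu(n)}{\log n}=\inf_{n\ge2}\frac{\log\mu(n)}{\log n}=:\frac1p ,$$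
and $1\le\mu(n)\le Cn$ shows $\frac1p\in[0,1]$. The limit is the same for $\lambda$. The infimum gives $\mu(n)\ge n^{1/p}$, that is, $\lambda(n)\ge C^{-1}n^{1/p}$ for $n\ge2$; for $n=1$ it holds since $\lambda(1)=1$.

**Step 3: domination of $\ell_p$ by high tensor powers.** If $p=\infty$, then $\|a\|_\infty\le N(a)$ by Fact 5. Let $p<\infty$ and first $a=(a_1,\dots,a_m)$ with all $a_i>0$. By (9), $N(a^{\otimes n})\le C^{n-1}N(a)^n$. For $\nu\in\mathbb N_0^m$ with $|\nu|=n$, the vector $a^{\otimes n}$ takes the value $a^\nu=\prod a_i^{\nu_i}$ on at least $\binom n\nu$ positions. Suppress all other positions and use spreading: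
$$N(a^{\otimes n})\ge a^\nu\lambda\big(\tbinom n\nu\big)\ge C^{-1}\big(\tbinom n\nu a^{p\nu}\big)^{1/p}.$$
The sum $\sum_\nu\binom n\nu a^{p\nu}=\|a\|_p^{pn}$ has at most $(n+1)^m$ terms, so for the largest one
$$C^{n-1}N(a)^n\ge C^{-1}(n+1)^{-m/p}\|a\|_p^n .$$
Take $n$-th roots and let $n\to\infty$: $\|a\|_p\le C\,N(a)$. For general $a$ drop the zero coordinates (spreading) and split $|a|=a^++a^-$; suppression gives $N(|a|)\le N(a^+)+N(a^-)\le2N(a)$, so $\|a\|_p\le2C\,N(a)$. $\square$

So the guess is half true: a norm with exponent $p$, at least $\ell_p$ up to a constant.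

## 5. The lower constants cannot be uniform near an Orlicz norm

Suppose some space $X$ had, as its only spreading model up to equivalence, the basis with the norm $\|\cdot\|_M$ of Test 3: say $K^{-1}\|a\|_M\le N(a)\le K\|a\|_M$. By Step 1 of Section 4 with $a=1_n:=(1,\dots,1)\in\mathbb R^n$, the space also has the spreading models $N_n(b)=N(b\otimes1_n)/N(1_n)$. By Lemma 2,
$$N_n(b)\le K^2\,\frac{\|b\otimes1_n\|_M}{\lambda(n)}\xrightarrow[n\to\infty]{}K^2\|b\|_2,\qquad\text{while}\quad N(b)\ge K^{-1}\|b\|_M .$$
For $b=1_m$ this gives $\limsup_nN_n(1_m)/N(1_m)\le K^3\sqrt m/\lambda(m)$, which tends to $0$ as $m\to\infty$. So the constants in $N\le c_nN_n$ are unbounded, in accordance with the Known result. Yet nothing forbids each single $N_n$ from being equivalent to $N$: indeed $N(b\otimes1_n)\ge N(b)$ by suppression and spreading. The Orlicz norm also respects the necessary condition (9), because (2) is exactly what makes blocks dominated by the basis. So $\ell_M$ is a candidate, and two demands must be met at once.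

*More functionals.* In $H$ the flat blocks $x_l=\lambda(n_l)^{-1}1_{D_l}$ generate only $\ell_2$. We must enlarge the norm so that $\|\sum a_lx_l\|\ge\frac12\|a\|_M$ along a subsequence. It suffices to norm each $x_l$ by a functional $g_l$ and to add the functionals $\frac12\sum c_lg_l$ for $c$ in the dual ball of $\|\cdot\|_M$.

*Not too many.* If $g_l$ acts on a group $J_l$ of vectors $x_j$ and sees it as an $M$-norm, then $\sum c_lg_l$ sees $\big\|(\|a|_{J_l}\|_M)_l\big\|_M$. For $a=b\otimes1_n$, with the $J_l$ the $n$-blocks, this is $\lambda(n)\|b\|_M$, whereas $\|a\|_M\approx\lambda(n)\|b\|_2$ for large $n$ by Lemma 2. The loss $\|b\|_M/\|b\|_2$ is unbounded, and upper $\ell_M$-estimates break down.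

The way out is the effect behind Lemma 2, read on the dual side: a *flat* functional in the dual ball sees a bounded number of vectors only as $\ell_2$ (Lemma 8 below), and an $M$-norm of $\ell_2$-norms is at most the $M$-norm (Lemma 9). So every $g_l$ except the first one will be required to be very flat, compared with the position where its predecessor ends. The next sections carry this out for all exponents $p\in(1,\infty]$.

## 6. The Orlicz functions $\mathcal M_p$ and the main theorem

**Definition (class $\mathcal M_p$, $1<p\le\infty$).** $M\in\mathcal M_p$ if $M:[0,1]\to[0,1]$ is continuous and convex, $M(0)=0$, $M(1)=1$, $M>0$ on $(0,1]$ (so $M$ is strictly increasing), and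

* (M1) $M(st)\le M(s)M(t)$ for $s,t\in[0,1]$;
* (M2) if $p<\infty$: $M(t)=t^pL(t)$ with $L$ nonincreasing on $(0,1]$ (so $L\ge L(1)=1$), $L$ unbounded, and $\lim_{v\to0}L(sv)/L(v)=1$ for each $s\in(0,1]$; if $p=\infty$: $\lim_{v\to0}M(v/2)/M(v)=0$.

*Examples.* For $1<p<\infty$, $\alpha>0$ and small $\kappa>0$ take $M(t)=t^p\ell^\alpha$ with $\ell=1-\kappa\log t\ge1$. (M1) follows from $1+u+w\le(1+u)(1+w)$ for $u,w\ge0$, and (M2) is clear. With $\ell'=-\kappa/t$,
$$M'=t^{p-1}\ell^{\alpha-1}(p\ell-\alpha\kappa),\qquad M''=t^{p-2}\ell^{\alpha-2}\big[p(p-1)\ell^2-\alpha\kappa(2p-1)\ell+\alpha(\alpha-1)\kappa^2\big].$$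
As $\ell\ge1$, the bracket is at least $\ell^2\big[p(p-1)-\alpha\kappa(2p-1)-\alpha|\alpha-1|\kappa^2\big]\ge0$ for small $\kappa$, so $M$ is convex, and then $M(t)\le t\le1$. For $p=2,\alpha=1,\kappa=\frac12$ the bracket is $2\ell^2-\frac32\ell>0$; this is the function of Test 3. For $p=\infty$ take $M(t)=e^{2(1-1/t)}$, $M(0)=0$. Here (M1) says $(\frac1s-1)(\frac1t-1)\ge0$; $M'=2t^{-2}M$ and $M''=4t^{-4}(1-t)M\ge0$; and $M(v/2)/M(v)=e^{-2/v}\to0$. So $\mathcal M_p\neq\emptyset$ for all $p\in(1,\infty]$.

The definition of $\|\cdot\|_M$, the description (3) of its unit ball, the symmetry and 1-unconditionality, and $M(1/\lambda(n))=1/n$ (hence $\lambda(n)\to\infty$) hold for every $M\in\mathcal M_p$, with the same arguments.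

**Theorem A.** Let $1<p\le\infty$ and $M\in\mathcal M_p$. There is a reflexive space $X$ with a 1-unconditional basis such that every spreading model generated by a normalized weakly null sequence in $X$ is equivalent to $(e_i)$ in $\|\cdot\|_M$. Hence $\operatorname{card}SP_w(Y)=1$ for every infinite-dimensional subspace $Y\subseteq X$ (including $X$). But this spreading model is not equivalent to the basis of $c_0$ or of $\ell_r$ for any $1\le r<\infty$.

So $SP_w(X)$ is stabilized with respect to cardinality, and the answer to the Question is **no**. A concrete instance is $M(t)=t^2(1-\frac12\log t)$.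

## 7. Four estimates for Orlicz norms

Fix $p\in(1,\infty]$ and $M\in\mathcal M_p$. Let $\|b\|_*=\sup\{|b(a)|:\|a\|_M\le1\}$ for $b\in c_{00}$. This norm is also 1-unconditional and symmetric, $\|b\|_\infty\le\|b\|_*$ because $\|e_i\|_M=1$, and the supremum is attained at some $a$ with $\operatorname{supp}a\subset\operatorname{supp}b$, by compactness and unconditionality. Example: $\|1_D\|_*=n/\lambda(n)$ if $|D|=n$, since $a\mapsto1_D(a)$ does not change when $a$ is averaged over cyclic permutations of $D$, so that its maximum is attained at $1_D/\lambda(n)$.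

**Lemma 6.** $\lambda(n)/n\to0$; $(e_i)$ in $\|\cdot\|_M$ is not equivalent to $c_0$ or any $\ell_r$, $1\le r<\infty$; and $\log\lambda(n)/\log n\to1/p$.

*Proof.* Not $c_0$, since $\lambda(n)\to\infty$.

Let $p<\infty$. From $M(1/\lambda(n))=1/n$ we get $\lambda(n)^p=nL(1/\lambda(n))$. As $L$ is nonincreasing and unbounded, $\lambda(n)/n^{1/p}\to\infty$, which excludes $r\ge p$. Let $0<\varepsilon<p$. There is $v_0$ with $L(v/2)\le2^\varepsilon L(v)$ for $v\le v_0$. Writing a small $t$ as $2^{-m}v$ with $v\in[v_0/2,v_0]$ gives $L(t)\le2^{\varepsilon m}L(v_0/2)$, so $L(t)=O(t^{-\varepsilon})$. Hence $\lambda(n)^p=O(n\lambda(n)^\varepsilon)$, that is, $\lambda(n)=O(n^{1/(p-\varepsilon)})$. For $1\le r<p$ choose $\varepsilon$ with $p-\varepsilon>r$: then $\lambda(n)=o(n^{1/r})$, which excludes $r$, and $r=1$ gives $\lambda(n)/n\to0$. The two bounds together give the limit $1/p$.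

Let $p=\infty$. For every $r\ge 1$, $M(v/2)\le2^{-r-1}M(v)$ for small $v$, so in the same way $M(t)=O(t^{r+1})$. From $1/n=M(1/\lambda(n))$ we get $\lambda(n)=O(n^{1/(r+1)})=o(n^{1/r})$ for every $r\ge1$. This excludes every $\ell_r$, gives $\lambda(n)/n\to0$, and together with $\lambda(n)\ge1$ gives the limit $0$. $\square$

The next lemma is (M1) in the form needed: blocks are dominated by the basis.

**Lemma 7.** (a) If $v_1,\dots,v_k\in c_{00}$ are disjointly supported with $\|v_j\|_M\le1$, then $\|\sum a_jv_j\|_M\le\|a\|_M$. (b) If $b\in c_{00}$ and $(F_j)$ are pairwise disjoint, then $\sum_j|a_j|\,\|b|_{F_j}\|_*\le\|a\|_M\|b\|_*$.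

*Proof.* (a) Let $\|a\|_M=1$. All $|a_j|,|v_j(i)|$ are at most $1$, and by (M1), $\sum_{j,i}M(|a_jv_j(i)|)\le\sum_jM(|a_j|)\sum_iM(|v_j(i)|)\le1$. (b) Pick $v_j$ supported in $F_j$ with $\|v_j\|_M\le1$ and $b(v_j)=\|b|_{F_j}\|_*$. The sum equals $b(\sum_j|a_j|v_j)\le\|b\|_*\|a\|_M$ by (a). $\square$

Now the dual form of "flat vectors look like $\ell_p$".

**Lemma 8.** For each $k$ there is $\eta_k\in(0,1]$ such that if $\|b\|_*\le1$, $\|b\|_\infty\le\eta_k$ and $F_1,\dots,F_k$ are disjoint, then $\sum_{j\le k}|a_j|\,\|b|_{F_j}\|_*\le4\|a\|_p$ for all $a\in\mathbb R^k$.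

*Proof.* We may take $a_j\ge0$ and $\|a\|_p=1$, so $a_j\le1$. By (M2) choose $\delta\in(0,1]$ such that for $0<v\le\delta$: $L(v/k)\le2L(v)$ if $p<\infty$, and $M(v/2)\le M(v)/k$ if $p=\infty$. Put $\eta_k=M(\delta)/k$.

*Removing large coordinates.* Take $v_j$ supported in $F_j$ with $\|v_j\|_M\le1$, $b(v_j)=\|b|_{F_j}\|_*$, and let $v_j'$ be the restriction of $v_j$ to $\{i:|v_j(i)|\le\delta\}$. Since $\sum_iM(|v_j(i)|)\le1$, at most $1/M(\delta)$ coordinates are removed, each of modulus at most $1$, so $|b(v_j-v_j')|\le\eta_k/M(\delta)=1/k$. Hence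
$$\sum_ja_j\|b|_{F_j}\|_*\le b\Big(\sum_ja_jv_j'\Big)+\sum_j\frac{a_j}k\le\Big\|\sum_ja_jv_j'\Big\|_M+1 .$$

*Case $p<\infty$.* If $a_j\ge1/k$ and $0<|v|\le\delta$, then $L(a_j|v|)\le L(|v|/k)\le2L(|v|)$, hence $M(a_j|v|)\le2a_j^pM(|v|)$. So
$$\sum_{a_j\ge1/k}\sum_iM(a_j|v_j'(i)|)\le\sum_j2a_j^p\sum_iM(|v_j'(i)|)\le2 .$$
By convexity $M(t/2)\le M(t)/2$, so $\|\sum_{a_j\ge1/k}a_jv_j'\|_M\le2$. Also $\sum_{a_j<1/k}a_j\|v_j'\|_M\le1$. The total is at most $2+1+1=4$.

*Case $p=\infty$.* $\sum_{j,i}M(a_j|v_j'(i)|/2)\le\sum_{j,i}M(|v_j'(i)|)/k\le1$, so $\|\sum a_jv_j'\|_M\le2$ and the total is at most $3$. $\square$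

**Lemma 9.** If the sets $(J_l)$ are pairwise disjoint, then $\big\|(\|a|_{J_l}\|_p)_l\big\|_M\le\|a\|_M$.

*Proof.* Let $\|a\|_M=1$. If $p<\infty$, then $\sum|a_j|^p\le\sum M(|a_j|)\le1$ because $L\ge1$, so each $\tau=\|a|_J\|_p$, $J=J_l$, is at most $1$. If $\tau\neq 0$, then, since $\tau\ge|a_j|$ for $j\in J$ and $L$ is nonincreasing,
$$M(\tau)=\tau^pL(\tau)=\sum_{j\in J}|a_j|^pL(\tau)\le\sum_{j\in J,\,a_j\ne0}|a_j|^pL(|a_j|)=\sum_{j\in J}M(|a_j|).$$
If $p=\infty$, $M(\max_J|a_j|)\le\sum_JM(|a_j|)$. Sum over $l$. $\square$

## 8. A norm built from flat functionals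

We define pairs $(f,s)\in c_{00}\times\mathbb N$, where $f$ is a functional and $s$ certifies its flatness: the coefficients of $f$ in its representation are at most $1/s$.

**Definition (norming set).** Let $W_0\subset W_1\subset\cdots$ be as follows.

* $(b,s)\in W_0$ iff $\|b\|_*\le1$ and $\|b\|_\infty\le1/s$.
* $W_{m+1}$ is $W_m$ together with all pairs $\big(\tfrac12\sum_{l=1}^dc_lg_l,\ s\big)$ where $g_1<\dots<g_d$ are nonzero, $(g_l,s_l)\in W_m$,
$$s_{l+1}\ge\max\operatorname{supp}g_l\qquad(1\le l<d),\tag{10}$$
$\|c\|_*\le1$ and $\|c\|_\infty\le1/s$.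

Put $W=\bigcup_mW_m$. Pairs obtained by the second rule are called of the second kind. For $x\in c_{00}$ let $\|x\|=\sup\{|f(x)|:(f,1)\in W\}$, and let $X$ be the completion of $c_{00}$.

*Example.* Let $D_1<D_2<\cdots$, $|D_l|=n_l$, $g_l=\frac{\lambda(n_l)}{n_l}1_{D_l}$ and $s_l=\lfloor n_l/\lambda(n_l)\rfloor$ (which is at least $1$, as $\lambda(n)\le n$). By the formula for $\|1_D\|_*$ we have $\|g_l\|_*=1$, and $\|g_l\|_\infty\le1/s_l$, so $(g_l,s_l)\in W_0$. If the $n_l$ grow so fast that $s_{l+1}\ge\max D_l$, then (10) holds. The flat vectors $x_l=\lambda(n_l)^{-1}1_{D_l}$ satisfy $g_l(x_l)=1$. So $\|\sum a_lx_l\|\ge\frac12\sup\{\sum c_la_l:\|c\|_*\le1\}=\frac12\|a\|_M$: in $X$ the flat blocks no longer generate $\ell_2$.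

*Elementary properties.* If $(f,s)\in W_m$ and $s'\le s$, then $(f,s')\in W_m$. If $(f,s)\in W_m$, then $(f|_A,s)\in W_m$ for every $A\subset\mathbb N$, by induction on $m$: restrict each $g_l$, discard those that vanish and re-index $c$, whose norms do not increase. Condition (10) survives, because for retained $l'<l$ we have $s_l\ge\max\operatorname{supp}g_{l-1}\ge\max\operatorname{supp}g_{l'}|_A$. (If nothing is left, $(0,s)\in W_0$.) In the same way, coordinatewise sign changes preserve $W_m$, and a subfamily of a family with (10) satisfies (10). By induction $\|f\|_\infty\le1$ for $(f,s)\in W$, so the supremum defining $\|x\|$ is finite. Coordinate functionals are in $W_0$ with $s=1$. Hence $(e_i)$ is a normalized 1-unconditional basis of $X$. Finally, every $b$ with $\|b\|_*\le1$ has $(b,1)\in W_0$, so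
$$\|x\|_M\le\|x\|\qquad(x\in c_{00}).\tag{11}$$

Two remarks will be used.

**(R1)** If $g_1<\dots<g_d$ are nonzero and satisfy (10) with $(g_l,s_l)\in W$, then $|\frac12\sum c_lg_l(x)|\le\|c\|_*$ for all $c\in\mathbb R^d$ and $\|x\|\le1$. The same holds for subfamilies. Likewise $|b(x)|\le\|b\|_*$ for $b\in c_{00}$ and $\|x\|\le1$.

Indeed, all $(g_l,s_l)$ lie in one $W_m$; if $\|c\|_*=1$, then $\|c\|_\infty\le1$, so $(\frac12\sum c_lg_l,1)\in W_{m+1}$. The last statement is (11) with duality.

**(R2)** If $h_1<h_2<\cdots$ and $x_1<\dots<x_k$, then at most $k-1$ of the $h_r$ have supports meeting the supports of two or more $x_j$'s.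

Indeed, let $r<r'$ be two such indices. The least $j$ met by $h_{r'}$ is at least the largest $j$ met by $h_r$, since $h_r<h_{r'}$ and the $x_j$ are successive; and the latter exceeds the least $j$ met by $h_r$. So the least $j$'s strictly increase with $r$, and they lie in $\{1,\dots,k-1\}$.

## 9. Upper $\ell_M$-estimate with constant 11

**Proposition 10.** Let $N_k\ge\max(k^2,1/\eta_k)$ be an integer. If $x_1<\dots<x_k$ in $c_{00}$, $\|x_j\|\le1$ and $\min\operatorname{supp}x_1\ge N_k$, then $\|\sum a_jx_j\|\le11\|a\|_M$ for all $a\in\mathbb R^k$.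

*Proof.* Put $x=\sum a_jx_j$ and $U=\bigcup_j\operatorname{supp}x_j$. We show by induction on $m$ that $|f(x)|\le11\|a\|_M$ for all $(f,1)\in W_m$ and all $a$.

**Step 0: the case $m=0$.** By (R1) and Lemma 7(b), $|f(x)|\le\sum_j|a_j|\,\|f|_{\operatorname{supp}x_j}\|_*\le\|a\|_M\|f\|_*\le\|a\|_M$.

**Step 1: sort the pieces of $f$.** Let $f=\frac12\sum_lc_lg_l$ be as in the definition of $W_{m+1}$, with $(g_l,s_l)\in W_m$. Restricting to $U$, we may assume that every $g_l$ is nonzero with support in $U$. Let $J_l=\{j:\operatorname{supp}g_l\cap\operatorname{supp}x_j\ne\emptyset\}\ne\emptyset$ and $G=\{l:|J_l|\ge2\}$. We treat three parts of the sum: $l\notin G$; the first element $l_0=\min G$; and $G'=G\setminus\{l_0\}$ (if $G=\emptyset$ the last two are absent).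

**Step 2: pieces that see one vector.** Let $F_j=\{l:J_l=\{j\}\}$. By (R1), applied to subfamilies, and Lemma 7(b), the part $l\notin G$ is at most $\sum_j|a_j|\,\|c|_{F_j}\|_*\le\|a\|_M$.

**Step 3: the first piece that sees several vectors.** It need not be flat, but there is only one. As $(g_{l_0},1)\in W_m$ and $|c_{l_0}|\le1$, the induction hypothesis bounds its contribution by $\frac{11}2\|a\|_M$. The factor $\frac12$ in the definition is there for this step.

**Step 4: the later pieces are flat.** For $l\in G'$, (10) gives $s_l\ge\max\operatorname{supp}g_{l-1}\ge\max\operatorname{supp}g_{l_0}\ge\min\operatorname{supp}x_1\ge N_k$. If $(g_l,s_l)$ is of the second kind, write $g_l=\frac12\sum_rc_r'h_r$ as in the definition. If $(g_l,s_l)\in W_0$, write $g_l=\sum_rc'_rh_r$ with $h_r=e_r$ as coordinate functional. In both cases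
$$\|c'\|_*\le1,\qquad\|c'\|_\infty\le1/s_l\le1/N_k\le\eta_k .$$
Discard the terms with $c_r'=0$. As the $h_r$ are disjointly supported, $\operatorname{supp}h_r\subset\operatorname{supp}g_l\subset U$ for the rest, so each $h_r$ meets some $x_j$ with $j\in J_l$.

**Step 5: the $h_r$ that meet exactly one $x_j$ produce $\ell_p$-norms.** Group them as $F_j'$, $j\in J_l$. By (R1) (first part for the second kind, last part for $W_0$), their contribution to $|g_l(x)|$ is at most $\sum_{j\in J_l}|a_j|\,\|c'|_{F_j'}\|_*$. By Lemma 8, with $a$ replaced by $0$ off $J_l$, this is at most $4\|a|_{J_l}\|_p$.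

**Step 6: the $h_r$ that meet at least two $x_j$'s are few.** Taken over all $l\in G'$ together, the $h_r$ form a successive family, so by (R2) at most $k-1$ of them are of this type. Since $(h_r,1)\in W$, $|h_r(x)|\le\sum_j|a_j|\le k\|a\|_\infty$. So each contributes to $f(x)$ at most $\frac12|c_l||c'_r|\,k\|a\|_\infty\le\frac k{2N_k}\|a\|_\infty$. Together they contribute at most $\frac{k^2}{2N_k}\|a\|_M\le\frac12\|a\|_M$.

**Step 7: add up the $\ell_p$-norms.** If $l<l'<l''$ are in $G$, then $J_l\cap J_{l''}=\emptyset$. For if $j\in J_l\cap J_{l''}$, then $\operatorname{supp}g_{l'}$ lies between two points of $\operatorname{supp}x_j$ and inside $U$; since the $x_i$ are successive, $J_{l'}=\{j\}$, contradicting $l'\in G$. So, taking alternate elements, $G'$ splits into two classes, each with pairwise disjoint $J_l$'s. For each class, Lemma 9 gives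
$$\sum_l|c_l|\,\|a|_{J_l}\|_p\le\|c\|_*\,\big\|(\|a|_{J_l}\|_p)_l\big\|_M\le\|a\|_M .$$
With the factor $\frac12$ in $f$ and Step 5, the terms of Step 5 contribute at most $\frac12\cdot4\cdot2\,\|a\|_M=4\|a\|_M$.

**Step 8: total.** $|f(x)|\le(1+\frac{11}2+4+\frac12)\|a\|_M=11\|a\|_M$. $\square$

## 10. Lower $\ell_M$-estimate along a subsequence

**Proposition 11.** Every normalized block sequence $(x_j)$ of $(e_i)$ in $X$ has a subsequence $(x_{j_i})$ and $\delta>0$ with $\|\sum a_ix_{j_i}\|\ge\delta\|a\|_M$ for all $a\in c_{00}$.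

The constant $\delta$ depends on the sequence, as Section 5 says it must. The proof distinguishes whether flat functionals can norm the $x_j$ or not. In the first case they are put together as in the example of Section 8. In the second case the $x_j$ must have a large coordinate.

*Proof.* **Case 1: there is $\varepsilon>0$ such that for every $s$ there are infinitely many $j$ with $|f(x_j)|>\varepsilon$ for some $(f,s)\in W$.** Choose inductively $j_1<j_2<\cdots$ and $(f_i,s_i)\in W$ with $s_{i+1}\ge\max\operatorname{supp}x_{j_i}$ and, after restriction and a change of sign, $\operatorname{supp}f_i\subset\operatorname{supp}x_{j_i}$ and $f_i(x_{j_i})>\varepsilon$. Then (10) holds. Given $a\in c_{00}$, there is by finite-dimensional duality and unconditionality some $c$ with $\operatorname{supp}c\subset\operatorname{supp}a$, $\|c\|_*\le1$, $c_ia_i\ge0$ and $\sum c_ia_i=\|a\|_M$. Then $(\frac12\sum c_if_i,1)\in W$, so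
$$\Big\|\sum a_ix_{j_i}\Big\|\ge\frac12\sum c_ia_if_i(x_{j_i})\ge\frac\varepsilon2\|a\|_M .$$

**Case 2: for each $\varepsilon>0$ there are $s(\varepsilon),j(\varepsilon)$ with $|f(x_j)|\le\varepsilon$ for all $j\ge j(\varepsilon)$ and all $(f,s(\varepsilon))\in W$.** This is the negation of Case 1.

*Step 1: coefficients larger than $1/s$ are few.* Let $\varepsilon=\frac18$ and $s=s(\varepsilon)$. If $\|c\|_*\le1$ and $D=\{l:|c_l|>1/s\}\ne\emptyset$, then
$$1\ge\|c\|_*\ge\frac1s\|1_D\|_*\ge\frac{|D|}{s\,\lambda(|D|)} .$$
As $n/\lambda(n)\to\infty$ by Lemma 6, $|D|\le N$ for some $N\ge1$ depending only on $s$. Let $\varepsilon'=\varepsilon/N$ and consider $j\ge\max(j(\varepsilon),j(\varepsilon'),s(\varepsilon'))$.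

*Step 2: functionals of the second kind do not norm $x_j$.* Let $f=\frac12\sum c_lg_l$ with $(f,1)\in W$ of the second kind. Restricting to $\operatorname{supp}x_j$, assume that all $g_l\ne0$ have support in $\operatorname{supp}x_j$. With $D$ as in Step 1, the sum over $l\notin D$ together with $s$ is a pair in $W$, so it contributes at most $\varepsilon$. For $l\ge2$, $s_l\ge\max\operatorname{supp}g_1\ge\min\operatorname{supp}x_j\ge j\ge s(\varepsilon')$, so $(g_l,s(\varepsilon'))\in W$ and $|g_l(x_j)|\le\varepsilon'$; the $l\in D$ with $l\ge2$ contribute at most $\frac12N\varepsilon'=\frac\varepsilon2$. Finally $\frac12|c_1g_1(x_j)|\le\frac12$. Thus $|f(x_j)|\le\frac12+\frac18+\frac1{16}=\frac{11}{16}<\frac34$.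

*Step 3: so $x_j$ has a large coordinate.* Since $\|x_j\|=1$, some $(b,1)\in W_0$ has $|b(x_j)|\ge\frac34$. Let $D=\{i:|b_i|>1/s\}$; then $|D|\le N$ by Step 1. As $(b|_{D^c},s)\in W_0$, $|b|_{D^c}(x_j)|\le\frac18$, so $|b|_D(x_j)|\ge\frac58$. Since $|b_i|\le1$, $N\|x_j\|_\infty\ge\frac58$, that is, $\|x_j\|_\infty\ge\delta:=\frac5{8N}$.

*Step 4: conclude.* For the tail of $(x_j)$ select one coordinate of modulus at least $\delta$ in each $x_j$. By (11) and since $\|\cdot\|_M$ is 1-unconditional and symmetric, $\|\sum a_jx_j\|\ge\|\sum a_jx_j\|_M\ge\delta\|a\|_M$. $\square$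

## 11. Reflexivity and the spreading models of $X$

**Step 1: $X$ is reflexive.** By James' theorem it suffices that $(e_i)$ is shrinking and boundedly complete.

If it is not shrinking, some $f\in X^*$ has norms on the tail spaces $[e_i]_{i\ge n}$ that do not tend to $0$, so there are $\varepsilon>0$ and a normalized block sequence $(x_j)$ with $f(x_j)\ge\varepsilon$. For each $k$ take $k$ of these blocks supported beyond $N_k$. Proposition 10 gives $k\varepsilon\le\|f\|\cdot11\lambda(k)$, contradicting $\lambda(k)/k\to0$.

If it is not boundedly complete, there are, after scaling, blocks $y_1<y_2<\cdots$ with $\|y_j\|\ge\varepsilon>0$ and $\sup_n\|\sum_{j\le n}y_j\|\le1$. By 1-unconditionality all finite sums of distinct $y_j/\|y_j\|$ have norm at most $1/\varepsilon$. But by Proposition 11 a subsequence of $(y_j/\|y_j\|)$ has sums of $n$ terms of norm at least $\delta\lambda(n)\to\infty$, a contradiction.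

**Step 2: every spreading model is equivalent to $\|\cdot\|_M$.** Let $(y_n)$ be normalized, weakly null and generate the spreading model $(\tilde e_i)$. Pass to a subsequence (which does not change the spreading model) for which there is a normalized block sequence $(x_n)$ with $\|y_n-x_n\|\to0$, and then to the further subsequence that Proposition 11 gives for $(x_n)$. Let $a\in\mathbb R^k$. If $n_1$ is so large that $\min\operatorname{supp}x_{n_1}\ge N_k$, then for $n_1<\dots<n_k$ Propositions 10 and 11 give
$$\delta\|a\|_M\le\Big\|\sum_{i\le k}a_ix_{n_i}\Big\|\le11\|a\|_M .$$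
By Fact 1, $\delta\|a\|_M\le\|\sum a_i\tilde e_i\|\le11\|a\|_M$. Here $\delta$ does not depend on $k$ and $a$, so $(\tilde e_i)$ is equivalent to $(e_i)$ in $\|\cdot\|_M$.

**Step 3: subspaces.** Let $Y\subseteq X$ be an infinite-dimensional subspace. It contains a normalized basic sequence (Mazur). By reflexivity each of its subsequences has a weakly convergent further subsequence; the limit lies in the closed span and is annihilated by all biorthogonal functionals, so it is $0$. Hence the basic sequence is weakly null, and $SP_w(Y)\neq\emptyset$. Weakly null sequences in $Y$ are weakly null in $X$, so by Step 2 all spreading models of $Y$ are equivalent, and $\operatorname{card}SP_w(Y)=1$. By Lemma 6 the spreading model is not equivalent to $c_0$ or to any $\ell_r$. This proves Theorem A. $\square$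

The upper constant $11$ is the same for all sequences. By the Known result the equivalence constants cannot be uniform, so it is $\delta$ that has no positive lower bound.

## 12. Which exponents force $\ell_p$

It remains to prove Part 3 of Theorem B. Let $p=1$. Part 2 and the triangle inequality give
$$\frac1{2C}\|a\|_1\le\Big\|\sum a_ie_i\Big\|\le\|a\|_1 ,$$
so $(e_i)$ is equivalent to the $\ell_1$ basis. Now let $p\in(1,\infty]$. Take any $M\in\mathcal M_p$, which exists by the examples in Section 6, and the space $X$ of Theorem A. It is reflexive and infinite-dimensional, $\operatorname{card}SP_w(X)=1$, and its spreading model is not equivalent to any $\ell_r$, $1\le r<\infty$, or to $c_0$. Its exponent is $p$: for $\|\cdot\|_M$ we have $\log\lambda(n)/\log n\to1/p$ by Lemma 6, and passing to a $K$-equivalent sequence changes $\log\lambda(n)/\log n$ by at most $\log K/\log n\to0$. $\square$
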